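# Common fixed points of commuting interval maps that are analytic inside the interval

## 1. Theorem 1, its hypotheses, and a trigonometric family

Conventions for the whole lecture: "interval" means nondegenerate interval unless we say otherwise, "analytic" means real-analytic, $f^n$ is the $n$-th iterate, $\mathrm{Fix}(f)$ is the set of fixed points of $f$, and $fg$ means $f\circ g$.

**Theorem 1.** Let $f,g:[0,1]\to[0,1]$ be continuous, commuting ($f(g(x))=g(f(x))$ for all $x$), and real-analytic on $(0,1)$. Then there is $x\in[0,1]$ with $f(x)=g(x)=x$.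

Each of the two maps has a fixed point by the intermediate value theorem; the theorem asks for one that they share. For merely continuous commuting maps this was a long-standing conjecture, and examples are known in which there is no common fixed point. So some restriction is needed. Known sufficient ones are: the maps are polynomials; one of them is full, meaning that it maps relatively open subsets of $[0,1]$ to relatively open subsets; one of them is contracting. Shields proved an analogue on the closed unit disc $D$: if $f,g:D\to D$ are commuting continuous maps and $f$ is complex-analytic on the interior of $D$, then they have a common fixed point. The question treated here, for maps of the interval analytic on its interior, is posed in "$\Gamma$-Compact Maps On An Interval And Fixed Points".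

Analyticity is required on the open interval only. So $f(x)=\sqrt x$ is allowed. So is
$$f(x)=x+\tfrac14x^2(1-x)\sin(1/x),\qquad f(0)=0,$$
which maps $[0,1]$ to itself because the added term is at most $\frac14x(1-x)$ in absolute value. Its fixed points include all $1/(n\pi)$, so $\mathrm{Fix}(f)$ may be infinite, with accumulation at an endpoint. The endpoints will need care.

Here is a family of commuting pairs to keep in mind. Put $\chi(v)=\sin^2(\pi v/2)=\frac12(1-\cos\pi v)$. This function is even, maps $\mathbb R$ onto $[0,1]$, and $\chi(v)=\chi(v')$ exactly when $v'\equiv\pm v \pmod 2$. For integers $\Lambda\ne0$ and $n$ there is a map $F_{\Lambda,n}:[0,1]\to[0,1]$ with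
$$F_{\Lambda,n}(\chi(v))=\chi(\Lambda v+n).$$
It is well defined: replacing $v$ by $v+2j$ changes nothing on the right, and replacing $v$ by $-v$ gives $\chi(-\Lambda v+n)=\chi(\Lambda v-n)=\chi(\Lambda v+n)$. It is a polynomial, since $\cos(\pi\Lambda v+\pi n)=(-1)^nT_{|\Lambda|}(\cos \pi v)$ with the Chebyshev polynomial $T_{|\Lambda|}$. For instance $F_{2,0}(x)=4x(1-x)$, $F_{3,0}(x)=x(3-4x)^2$ and $F_{3,1}(x)=1-x(3-4x)^2$. Our running example will be
$$h=F_{3,1},\qquad k=F_{5,0}.$$
They commute: $hk\chi(v)=\chi(15v+1)$ and $kh\chi(v)=\chi(15v+5)$, and $5\equiv1$ mod $2$. The fixed points of $h$ are the roots of $16x^3-24x^2+10x-1=(x-\frac12)(16x^2-16x+2)$, that is, $\frac12$ and $\frac{2\pm\sqrt2}4$; and $k(\frac12)=\chi(\frac52)=\chi(\frac12)=\frac12$.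

In this family a common fixed point can always be found by hand, and the computation uses very little about $\chi$.

**Lemma 1 (parity).** Let $\chi:\mathbb R\to[0,1]$ be continuous and even, with group of periods exactly $2\mathbb Z$. Let $h,k$ be commuting self-maps of $[0,1]$ with
$$h\chi(v)=\chi(\Lambda v+n),\qquad k\chi(v)=\chi(Cv+n')\qquad(v\in\mathbb R)$$
for integers $\Lambda\ne0$, $C\neq0$, $n$, $n'$. Then $h$ and $k$ have a common fixed point.

*Proof.* We have $hk\chi(v)=\chi(\Lambda Cv+\Lambda n'+n)$ and $kh\chi(v)=\chi(\Lambda Cv+Cn+n')$. As $\Lambda C\ne0$, the number $\Lambda Cv$ runs through $\mathbb R$, so $(\Lambda n'+n)-(Cn+n')$ is a period of $\chi$: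
$$(\Lambda-1)n'\equiv(C-1)n\pmod 2.\tag{1}$$

If $\Lambda$ and $C$ are both odd, then $\Lambda/2+n$ and $C/2+n'$ lie in $\frac12+\mathbb Z$. On $\frac12+\mathbb Z$ the function $\chi$ is constant, because mod $2$ this set consists of $\pm\frac12$ and $\chi$ is even. So $h\chi(\frac12)=k\chi(\frac12)=\chi(\frac12)$.

If $\Lambda$ is even, (1) says $n'\equiv(C-1)n$. Then $h\chi(n)=\chi(\Lambda n+n)=\chi(n)$, and $Cn+n'\equiv(2C-1)n\equiv n$, so $k\chi(n)=\chi(n)$.

If $\Lambda$ is odd and $C$ is even, (1) says $0\equiv(C-1)n\equiv n$. Then $h\chi(n')=\chi(\Lambda n'+n)=\chi(n')$, because $\Lambda n'\equiv n'$ and $n\equiv0$; and $k\chi(n')=\chi(Cn'+n')=\chi(n')$. $\square$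

The proof of Theorem 1 will assume that there is no common fixed point, and will force the maps into exactly the shape of Lemma 1.

## 2. Monotone iteration, and how it fails by overshooting

The basic remark is: if $f(x)=x$, then $f(g(x))=g(f(x))=g(x)$. So $g$ maps $\mathrm{Fix}(f)$ into itself, and conversely.

Suppose $f$ is nonincreasing. Then $f(x)-x$ is strictly decreasing, $f$ has exactly one fixed point, and $g$ must fix it. Suppose $f$ is nondecreasing. Take $c\in\mathrm{Fix}(g)$. The sequence $f^n(c)$ is monotone (if $c\le f(c)$ then $f(c)\le f^2(c)$, and so on), lies in the closed set $\mathrm{Fix}(g)$, and converges to a point fixed by $f$. In both cases there is a common fixed point, with no analyticity.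

A sensible person now tries the second argument between two neighbouring fixed points, where the sign of $h(z)-z$ is constant. The next lemma records how far this goes.

**Lemma 2.** Let $h,k:[0,1]\to[0,1]$ be continuous and commuting, without common fixed point, and let $H=\mathrm{Fix}(h)$ be finite. Then there are consecutive points $x<y$ of $H$ with $k(x)\ge y$ and $k(y)\le x$. With $T=[x,y]$ we have $k^i(T)\supset T$ for all $i\ge0$. If moreover $h(z)>z$ on $(x,y)$, there is $z^*\in(x,y)$ with $h(z^*)>y$.

*Proof.* $H$ is nonempty, $k(H)\subset H$, and $k$ has no fixed point in $H$. Hence $k(\max H)<\max H$ and $k(\min H)>\min H$. Let $y=\min\{z\in H:k(z)<z\}$; then $y>\min H$, and we let $x=\max(H\cap[0,y))$. By choice of $y$, $k(x)>x$; as $k(x)\in H$ and $H$ has no point in $(x,y)$, $k(x)\ge y$. Likewise $k(y)\in H$ and $k(y)<y$ give $k(y)\le x$. By the intermediate value theorem $k(T)\supset T$, and inductively $k^i(T)\supset T$.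

Now let $h(z)>z$ on $(x,y)$. Since $k(x)>x$ and $k(y)<y$, there is $c_0\in(x,y)$ with $k(c_0)=c_0$. Suppose $h\le y$ on $(x,y)$. Then $h^n(c_0)$ increases in $(x,y)$, or reaches $y$. Either way it converges to a fixed point of $h$ in $(x,y]$, that is, to $y$. All $h^n(c_0)$ lie in $\mathrm{Fix}(k)$, so $k(y)=y$, a contradiction. $\square$

The attempt stops exactly at $z^*$. The orbit of $c_0$ under $h$ may jump over $y$, and then order gives no further control. Since continuous counterexamples exist, analyticity must come in here. The overshoot turns out to be useful: as $h(z^*)>y=h(y)$ with $z^*<y$, the map $h$ has to turn back, and we shall use its turning points. Coordinates in which $h$ and an iterate of $k$ are translations will copy one turning point to a dense family of turning points, and this will determine the maps.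

## 3. Regular and folded points; Theorems A and B imply Theorem 1

**Definition (regular and folded points).** Let $h:[0,1]\to[0,1]$ be continuous and $w\in(0,1)$. We call $w$ *regular* if $h$ is analytic and strictly monotone near $w$. We call $w$ *folded* if there is an orientation-reversing analytic involution $\iota$ of a neighbourhood of $w$ with $\iota(w)=w$ and $h\circ\iota=h$.

For $h(x)=4x(1-x)$ the point $\frac12$ is folded, with $\iota(x)=1-x$; all other points of $(0,1)$ are regular. The same $\iota$ shows that $\frac12$ is folded for $|1-2x|$, which is not analytic there. If $h(w+v)=h(w)+v$ for small $v\ge0$ and $h(w+v)=h(w)-2v$ for small $v<0$, then $w$ is neither: $h\iota=h$ would force $\iota(w+v)=w-v/2$ for small $v>0$, while $\iota'(w)^2=1$ for every differentiable involution fixing $w$.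

**Theorem A.** Let $f,g$ be commuting continuous self-maps of a compact interval $I$ with $f^a=g^b$ for some integers $a,b\ge1$. Then $f,g$ have a common fixed point.

**Theorem B.** Let $h,k:[0,1]\to[0,1]$ be commuting continuous maps such that

* (B1) $H:=\mathrm{Fix}(h)$ is finite, $H\subset(0,1)$, and $h$ is analytic near each point of $H$;
* (B2) $h$ is not constant on any interval, each $w\in(0,1)$ is regular or folded, and the set $Z$ of non-regular points of $(0,1)$ is countable;
* (B3) for $p\in H$ and $\epsilon=\pm1$, the map $v\mapsto k(p+\epsilon v)$ is $C^1$ for small $v>0$, with derivative $m\beta v^{m-1}(1+o(1))$ as $v\to0^+$, for some $m>0$, $\beta\neq0$ depending on $p,\epsilon$.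

Then $h,k$ have a common fixed point.

No smoothness is assumed in Theorem A; it enters the proof of Theorem B at one place. The running example satisfies (B1)–(B3): $H\subset(0,1)$ has three points, and $h,k$ are nonconstant polynomials.

To derive Theorem 1 we need one local fact. Let $F$ be analytic and nonconstant near $w$, and let $m\ge1$ be the order of $F(w+v)-F(w)$ at $v=0$. Taking an $m$-th root of the leading factor gives
$$F(w+v)=F(w)\pm\zeta(v)^m,\qquad \zeta \text{ an analytic local diffeomorphism},\ \zeta(0)=0.\tag{2}$$
If $m$ is odd, $F$ is analytic and strictly monotone near $w$. If $m$ is even, then $\iota(w+v)=w+\zeta^{-1}(-\zeta(v))$ is an orientation-reversing analytic involution near $w$ with $F\iota=F$.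

**Deduction of Theorem 1 from Theorem B.** Suppose $f,g$ as in Theorem 1 have no common fixed point. Neither is constant: if $f\equiv q$, then $g(q)=g(f(q))=f(g(q))=q=f(q)$, and symmetrically for $g$. By the identity theorem neither is constant on an interval, so all compositions of $f$'s and $g$'s map intervals to intervals. Write $E=\{0,1\}$. The sets $f^{-1}(E)\cap(0,1)$ and $g^{-1}(E)\cap(0,1)$ are discrete and closed in $(0,1)$, hence countable.

**Case 1: $\mathrm{Fix}(f)\cap E=\emptyset$.** Here we apply Theorem B to $(h,k)=(f,g)$. The set $H$ is compact and contained in $(0,1)$. If it were infinite, it would accumulate in $(0,1)$, so $f=\mathrm{id}$ on $(0,1)$ and $f(0)=0$, which is excluded. This gives (B1). By (2) every $w\in(0,1)$ is regular or folded, and $Z$ lies in the zero set of $f'$, which is countable; this gives (B2). As $g$ is analytic and nonconstant near each $p\in H$, $g(p+\epsilon v)-g(p)=\beta v^m(1+O(v))$ is a convergent power series, which gives (B3). Theorem B contradicts our assumption.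

**Case 2: $\mathrm{Fix}(g)\cap E=\emptyset$.** Exchange $f$ and $g$ in Case 1.

**Case 3: both sets meet $E$.** Here neither map alone satisfies (B1), and we use the product. Since there is no common fixed point, $\mathrm{Fix}(f)\cap E=\{e_f\}$ and $\mathrm{Fix}(g)\cap E=\{e_g\}$ with $e_f\ne e_g$. Put $h=fg=gf$ and $k=f$. If $h(x)=x=f(x)$, then $g(x)=g(f(x))=h(x)=x$; so $h,k$ have no common fixed point either. We check the hypotheses.

(B1): $h(e_f)=g(f(e_f))=g(e_f)\ne e_f$ and $h(e_g)=f(g(e_g))=f(e_g)\ne e_g$, so $H$ is a compact subset of $(0,1)$. If $x\in H$ then $g(x)\in H\subset(0,1)$, since $g$ commutes with $h$; so $h=f\circ g$ is analytic near $x$. Suppose $H$ is infinite. It has an accumulation point, which lies in $H$, and by the identity theorem $h=\mathrm{id}$ near it. So the interior of $H$ is nonempty. It is also relatively closed in $(0,1)$: a limit point $z\in(0,1)$ of it lies in $H$, $h$ is analytic near $z$ and equals $\mathrm{id}$ on an open set inside that neighbourhood, hence $h=\mathrm{id}$ near $z$. Thus $(0,1)\subset H$, and $E\subset H$ by continuity, a contradiction.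

(B2): $h$ is not constant on any interval. Let $w\in(0,1)$. If $g(w)\in(0,1)$, then $h=f\circ g$ is analytic and nonconstant near $w$; if $f(w)\in(0,1)$, the same holds with $h=g\circ f$. In both situations (2) shows that $w$ is regular or folded. If $f(w),g(w)\in E$, then $f$ has an extremum at $w$, so its order there is even, and (2) gives $\iota$ with $f\iota=f$. Then $h\iota=gf\iota=gf=h$, and $w$ is folded, although $h$ need not be analytic at $w$. (This situation is the reason for the definition of folded points.) Finally, $Z$ is contained in the union of $(f^{-1}(E)\cup g^{-1}(E))\cap(0,1)$ and the zeros of $h'$ on the open set where $f(w),g(w)\in(0,1)$. On that set $h$ is analytic and not constant on any interval. So $Z$ is countable.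

(B3): $k=f$ is analytic and nonconstant near points of $H\subset(0,1)$.

Theorem B gives a contradiction, and Theorem 1 follows. $\blacksquare$

It remains to prove Theorem A, which is also an ingredient of Theorem B, and then Theorem B.

## 4. Proof of Theorem A in the space of backward orbits

Suppose for a moment that $f,g$ are homeomorphisms and $\gcd(a,b)=1$. Choose integers with $ua+wb=1$ and put $\kappa=f^wg^u$. Then $\kappa^a=f^{aw}g^{au}=g^{bw+au}=g$ and $\kappa^b=f^{bw}g^{bu}=f^{bw+au}=f$. A fixed point of $\kappa$ is a common fixed point. This proof stops at two places: $f$ and $g$ need not be invertible, and $\gcd(a,b)$ need not be $1$. An example with both features is $f=F_{3,0}$, $g=F_{3,1}=1-f$: they commute, and $f^2=g^2$ since $f^2\chi(v)=\chi(9v)$ and $g^2\chi(v)=\chi(9v+4)$.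

The first obstacle is removed by passing to backward orbits, where the maps become invertible. The second then becomes a statement about finite-order homeomorphisms of the backward orbit space.

**Step A1 (making the maps onto).** This step removes the part of $I$ that is not hit by high iterates. Put $h=f^a=g^b$ and $I_\infty=\bigcap_nh^n(I)$, a compact interval or a point. Since $h(I)\subset f(I)\subset I$,
$$h^{n+1}(I)\subset h^n(f(I))=f(h^n(I))\subset h^n(I).$$
Intersecting over $n$ (compact sets, decreasing) gives $f(I_\infty)=\bigcap_nf(h^n(I))=I_\infty$, and likewise $g(I_\infty)=I_\infty$. If $I_\infty$ is a point, it is a common fixed point. Otherwise we replace $I$ by $I_\infty$, and $f,g,h$ are onto.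

**Step A2 (making the maps invertible).** This step builds the space on which group theory is available. A *continuum* is here a nonempty compact connected metric space; a single point is allowed. Let
$$X=\{(z_0,z_1,\dots)\in I^{\mathbb N}:h(z_{n+1})=z_n\text{ for all }n\},\qquad \pi_n(z)=z_n,$$
the inverse limit of copies of $I$ under $h$. An inverse limit of continua is a continuum (a textbook fact), and a point of $X$ is a point $z_0$ with a chosen backward orbit. If $h$ is a homeomorphism, $\pi_0$ identifies $X$ with $I$.

As $f,g,h$ commute, they act on $X$ coordinatewise; call these maps $\hat f,\hat g,\hat h$. Since $\hat h(z)=(h(z_0),z_0,z_1,\dots)$, $\hat h$ is a homeomorphism whose inverse is the shift $(z_0,z_1,\dots)\mapsto(z_1,z_2,\dots)$. As $\hat h=\hat f^a=\hat g^b$, the maps $\hat f,\hat g$ are bijective, and being continuous on a compact space they are homeomorphisms. Let $\Gamma=\langle\hat f,\hat g\rangle$, an abelian group. A set $Y\subset X$ is *$\Gamma$-invariant* if $\gamma Y=Y$ for all $\gamma\in\Gamma$. For a subcontinuum $Y$ put $Y_n=\pi_n(Y)$, a compact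 interval or a point. Then
$$Y=\{z\in X:z_n\in Y_n\text{ for all }n\}.\tag{3}$$
Indeed, if $z_n\in Y_n$ for all $n$, choose $y^{(n)}\in Y$ with $\pi_n(y^{(n)})=z_n$. It agrees with $z$ in the coordinates $0,\dots,n$, so $y^{(n)}\to z$, and $Y$ is closed.

**Lemma 3.** Every $\gamma\in\Gamma$ has a fixed point in every $\Gamma$-invariant subcontinuum $Y$.

*Proof.* Write $\gamma=\hat f^{i}\hat g^{j}$ with $i,j\in\mathbb Z$. With $N=2M$ and $M$ large, $\gamma\hat h^N=\hat f^{i+aM}\hat g^{j+bM}$ has nonnegative exponents, so it is the coordinatewise action $\hat t$ of $t=f^{i+aM}g^{j+bM}$. By invariance $t(Y_n)=Y_n=h^N(Y_n)$. Two continuous surjections of a compact interval onto itself coincide somewhere: where the first is maximal it is at least the second, where it is minimal it is at most the second. (If $Y_n$ is a point this is trivial.) So $C_n=\{\xi\in Y_n:t(\xi)=h^N(\xi)\}$ is nonempty and compact. As $h(Y_{n+1})=Y_n$ and $h$ commutes with $t$, $h(C_{n+1})\subset C_n$. The inverse limit of the nonempty compact sets $C_n$ is nonempty. A point $z$ of it lies in $Y$ by (3), and $\hat tz=\hat h^Nz$,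 that is, $\gamma z=z$. $\square$

**Lemma 4.** Let $Y$ be a $\Gamma$-invariant subcontinuum, $\tau\in\Gamma$, $q$ a prime, and $\tau^q=\mathrm{id}$ on $Y$. Then $\mathrm{Fix}(\tau|_Y)$ is a $\Gamma$-invariant continuum.

In the example $f=F_{3,0}$, $g=1-f$ above, $\tau=\hat f\hat g^{-1}$ replaces each $z_n$ by $1-z_n$, has order $2$, and fixes only $(\frac12,\frac12,\dots)$.

*Proof.* The set is compact, nonempty by Lemma 3, and $\Gamma$-invariant because $\Gamma$ is abelian. We must show that it is connected. Suppose it is $A\sqcup B$ with $A,B$ nonempty and closed; fix $a_0\in A$ and $b_0\in B$. The plan is to map $Y$ equivariantly to a graph on which $\tau$ acts by permuting the edges between two vertices, and to use that $Y$, being close to an interval, cannot see the loops of the graph.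

*The function $\lambda$ and the labels.* Take a Urysohn function that is $0$ on $A$ and $1$ on $B$, and average it over $\langle\tau\rangle$. Since $\tau$ fixes $A\cup B$ pointwise, this gives a continuous $\tau$-invariant $\lambda:Y\to[0,1]$ with $\lambda|_A=0$, $\lambda|_B=1$. Let $M=\lambda^{-1}[\frac14,\frac34]$. It contains no fixed point of $\tau$, so, $q$ being prime, the points $\tau^iz$ ($i\in\mathbb Z/q$) are distinct for $z\in M$. The closed sets
$$\{z\in M:\pi_n(\tau^iz)=\pi_n(\tau^jz)\text{ for some }i\ne j\}$$
decrease with $n$, because $z_n$ determines $z_0,\dots,z_n$. For a point in all of them, one pair $i\ne j$ would work for infinitely many $n$, hence for all $n$, and then $\tau^iz=\tau^jz$. So the intersection is empty, and by compactness one of the sets is empty. Fix that $n$. For $z\in M$ let $o(z)\in\mathbb Z/q$ be the unique index $i$ that maximizes $\pi_n(\tau^iz)$. Then $o$ is locally constant, and $o(\tau z)=o(z)-1$ because $\pi_n(\tau^i\tau z)=\pi_n(\tau^{i+1}z)$.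

*The map to a graph.* Let $\mathcal G$ be the graph with two vertices $\mathsf A,\mathsf B$ joined by $q$ edges $E_i$ ($i\in\mathbb Z/q$) of length $1$, with its path metric. Let $\rho$ be the isometry fixing $\mathsf A,\mathsf B$ and sending $E_i$ to $E_{i-1}$. Define $F:Y\to\mathcal G$ by $F=\mathsf A$ where $\lambda\le\frac14$, $F=\mathsf B$ where $\lambda\ge\frac34$, and for $z\in M$ let $F(z)$ be the point of $E_{o(z)}$ at distance $2\lambda(z)-\frac12$ from $\mathsf A$. The definitions agree on overlaps, so $F$ is continuous, and $F\tau=\rho F$.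

*Small steps lift uniquely.* Let $P:\tilde{\mathcal G}\to\mathcal G$ be the universal cover, a tree. Loops in $\mathcal G$ that are not null-homotopic have length at least $2$. Let $\tilde\xi\in\tilde{\mathcal G}$ and $d(P\tilde\xi,\eta)<\frac12$. Then there is a unique $\tilde\eta\in P^{-1}(\eta)$ with $d(\tilde\xi,\tilde\eta)<\frac12$. Existence: lift a geodesic from $P\tilde\xi$ to $\eta$. Uniqueness: two such points would be joined by a path of length less than $1$ projecting to a loop that is not null-homotopic. The construction also shows $d(\tilde\xi,\tilde\eta)=d(P\tilde\xi,\eta)$, as $P$ does not increase distances. Thus $P$ maps the open ball of radius $\frac12$ about $\tilde\xi$ bijectively to the one about $P\tilde\xi$; as $P$ is open and continuous, $\tilde\eta$ depends continuously on $\eta$.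

*$F$ lifts to $\tilde F:Y\to\tilde{\mathcal G}$ with $P\tilde F=F$.* Use the metric $\sum2^{-n}|z_n-z_n'|$ on $X$. If $N'$ is large, coordinates beyond $N'$ contribute little; and since $z_n=h^{N'-n}(z_{N'})$ for $n\le N'$, the coordinates up to $N'$ vary little if $z_{N'}$ is confined to a short interval $J$. So $\pi_{N'}^{-1}(J)$ has small diameter when $N'$ is large and then $J$ is short enough. By uniform continuity of $F$ there are $N'$ and consecutive closed subintervals $J_1,\dots,J_l$ of $Y_{N'}$, meeting only at endpoints and covering $Y_{N'}$, with $\operatorname{diam}F(Y\cap\pi_{N'}^{-1}(J_i))<\frac1{10}$. (If $Y_{N'}$ is a point, take $l=1$ and $J_1=Y_{N'}$.) Over $J_1$ choose a base point $o_0\in Y\cap\pi_{N'}^{-1}(J_1)$ and a point $\tilde F(o_0)$ over $F(o_0)$; for $z\in Y\cap\pi_{N'}^{-1}(J_1)$ let $\tilde F(z)$ be the lift of $F(z)$ within $\frac12$ of $\tilde F(o_0)$. Having lifted over $J_1,\dots,J_i$, choose $o_i\in Y$ with $\pi_{N'}(o_i)\in J_i\cap J_{i+1}$, and over $J_{i+1}$ let $\tilde F(z)$ be the lift of $F(z)$ within $\frac12$ of $\tilde F(o_i)$. The overlap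 with the previous part is the fibre over the single point $J_i\cap J_{i+1}$. All old values over $J_i$ are within $\frac1{10}$ of $\tilde F(o_{i-1})$, hence within $\frac15$ of $\tilde F(o_i)$, so by uniqueness old and new agree there. The pieces are closed, so $\tilde F$ is continuous.

*Contradiction.* Since $\rho$ fixes $F(a_0)=\mathsf A$, it has a lift $\tilde\rho$, an isometry of the tree, fixing $\tilde F(a_0)$. Both $\tilde F\tau$ and $\tilde\rho\tilde F$ lift $F\tau=\rho F$ and they agree at $a_0$. As $Y$ is connected, they are equal. Hence $\tilde\rho\tilde F(b_0)=\tilde F(\tau b_0)=\tilde F(b_0)$. An isometry of a tree fixing two points fixes the geodesic between them pointwise. Here $\tilde F(a_0)$ lies over $\mathsf A$ and $\tilde F(b_0)$ over $\mathsf B$, so they are different vertices. But the first edge of the geodesic covers some $E_i$, and its $\tilde\rho$-image covers $E_{i-1}\neq E_i$. $\square$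

**Step A3 (reduction to coprime exponents).** This step restricts to a subcontinuum on which the argument with $\kappa$ applies. Let $d=\gcd(a,b)$, $a=da'$, $b=db'$, and $\tau=\hat f^{a'}\hat g^{-b'}$; then $\tau^d=\hat f^a\hat g^{-b}=\mathrm{id}$. Write $d=q_1\cdots q_r$ with primes $q_i$, put $\tau_j=\tau^{d/(q_1\cdots q_j)}$ (so $\tau_0=\tau^d=\mathrm{id}$ and $\tau_r=\tau$), and let $X_0=X$, $X_j=\mathrm{Fix}(\tau_j|_{X_{j-1}})$. Since $\tau_j^{q_j}=\tau_{j-1}$ is the identity on $X_{j-1}$, Lemma 4 shows successively that each $X_j$ is a $\Gamma$-invariant continuum. On $Y=X_r$ we have $\hat f^{a'}=\hat g^{b'}$ with $\gcd(a',b')=1$. Choose $ua'+wb'=1$ and $\kappa=\hat f^w\hat g^u$. On $Y$,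
$$\kappa^{a'}=\hat g^{wb'+ua'}=\hat g,\qquad \kappa^{b'}=\hat f^{wb'+ua'}=\hat f.$$
By Lemma 3, $\kappa$ has a fixed point $z\in Y$. So $\hat fz=\hat gz=z$, and $f(z_0)=g(z_0)=z_0$. This proves Theorem A. $\blacksquare$

## 5. Translation coordinates at the fixed points of $h$

From here to the end of Section 10, $h,k$ satisfy (B1)–(B3) and, for contradiction, have **no** common fixed point. Lemma 2 applies and gives $x<y$ in $H$. On $(x,y)$ the sign of $h(z)-z$ is constant. Conjugating both maps by $z\mapsto1-z$, which preserves all hypotheses and the properties $k(x)\ge y$, $k(y)\le x$ of the (renamed) pair, we may assume $h(z)>z$ on $(x,y)$. So we also have $z^*\in(x,y)$ with $h(z^*)>y$. As before, $T=[x,y]$.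

By (B2), $h$ maps intervals to intervals.

**Definition (sides).** A *side* is a pair $S=(p,\epsilon)$ with $p\in H$, $\epsilon=\pm1$, thought of as the germ of $\{p+\epsilon v:v>0\}$ at $p$. It is *repelling* if for small $v>0$ we have $h(p+\epsilon v)=p+\epsilon h_S(v)$ with $h_S(v)>v$.

The side $(x,+1)$ is repelling. In the running example $h'(\frac12)=3$, so both sides of $\frac12$ are repelling. For a repelling side $h_S$ is analytic at $0$, and it is not the identity because $H$ is finite; hence
$$h_S(v)=v+Av^{r+1}+O(v^{r+2}),\qquad A>0,\ r\ge0\text{ an integer}.$$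

**Lemma 5.** For a repelling side $S=(p,\epsilon)$ there is an analytic diffeomorphism $\varphi_S$ from some half-line $(-\infty,s_S)$ onto $\{p+\epsilon v:0<v<\delta\}$, with $\varphi_S(s)\to p$ as $s\to-\infty$ and
$$h\varphi_S(s)=\varphi_S(s+1)\qquad(s<s_S-1),$$
such that $v(s)=|\varphi_S(s)-p|$ satisfies $v'(s)/v(s)^{r+1}\to\alpha$ as $s\to-\infty$ for some $\alpha\in(0,\infty)$.

Two examples. In the running example with $S=(\frac12,+1)$ one can take $\varphi_S(s)=\chi(\frac12+3^s)$, because $h\chi(\frac12+t)=\chi(\frac52+3t)=\chi(\frac12+3t)$. If $h_S(v)=v/(1-v)=v+v^2+\cdots$, then $1/h_S(v)=1/v-1$, so $v(s)=-1/s$ works, and $v'=v^2$.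

*Proof.* *Case $r=0$.* Let $\lambda=1+A>1$ and let $g_0=h_S^{-1}$ near $0$, so $g_0(v)=v/\lambda+O(v^2)$. Choose $\mu$ with $\lambda^{-1}<\mu<\lambda^{-1/2}$. On a small complex disc about $0$, $|g_0(v)|\le\mu|v|$ and $|\lambda g_0(v)-v|\le C|v|^2$. Hence
$$|\lambda^{n+1}g_0^{n+1}(v)-\lambda^ng_0^n(v)|=\lambda^n\big|\lambda g_0(g_0^n(v))-g_0^n(v)\big|\le C(\lambda\mu^2)^n|v|^2 ,$$
and $\lambda\mu^2<1$. So $\lambda^ng_0^n$ converges uniformly to an analytic $L$, real on the reals, with $L(0)=0$, $L'(0)=1$ and $L\circ g_0=\lambda^{-1}L$. With $K=L^{-1}$ this reads $h_S(K(t))=K(\lambda t)$ for small $t$. Put $v(s)=K(\lambda^s)$ and $\varphi_S(s)=p+\epsilon v(s)$. Then $v'(s)=(\log\lambda)\lambda^sK'(\lambda^s)\sim(\log\lambda)v(s)$.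

*Case $r\ge1$.* Use the coordinate $w=1/(rAv^r)$, which sends $v\to0^+$ to $w\to\infty$. From $h_S^{-1}(v)=v-Av^{r+1}+O(v^{r+2})$ we get
$$\frac1{rA\,h_S^{-1}(v)^r}=\frac{1}{rAv^r}\big(1+rAv^r+O(v^{r+1})\big)=w+1+O(v).$$
So in this coordinate $h_S^{-1}$ becomes $G(w)=w+1+\eta(w)$ on a half-plane $\mathrm{Re}\,w>R$, where $\eta$ is a convergent power series without constant term in $v=(rAw)^{-1/r}$. Hence $\eta=O(|w|^{-1/r})$ and $\eta'=O(|w|^{-1-1/r})$. Take $R$ so large that $|\eta|\le\frac14$ and $|\eta'|\le\frac12$. Then $G$ maps the half-plane into itself and $\mathrm{Re}\,G^j(w)\ge\mathrm{Re}\,w+\frac34j$. Since $\sum_j(R+\frac34j)^{-1-1/r}<\infty$, the product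
$$D_*(w)=\prod_{j\ge0}G'(G^j(w))$$
converges uniformly. It is analytic, positive on $(R,\infty)$, tends to $1$ as $\mathrm{Re}\,w\to\infty$, and satisfies $D_*(w)=G'(w)D_*(G(w))$. Let $\Psi$ be a primitive of $D_*$, real on $(R,\infty)$. Then $(\Psi\circ G-\Psi)'=(D_*\circ G)\,G'-D_*=0$, and the constant $\Psi(G(w))-\Psi(w)=\int_w^{G(w)}D_*$ equals its limit as $w\to+\infty$, which is $1$. Put $s=-\Psi(w(v))$ for small $v>0$. Then $s(h_S^{-1}(v))=s(v)-1$; $s\to-\infty$ as $v\to0^+$; and $ds/dv=D_*(w)A^{-1}v^{-r-1}>0$ because $dw/dv=-A^{-1}v^{-r-1}$. So $s$ is an analytic coordinate on $0<v<\delta$ whose inverse function satisfies $v'\sim Av^{r+1}$ and $h_S(v(s))=v(s+1)$. $\square$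

Extend $\varphi_S$ to all of $\mathbb R$ by $\varphi_S(s)=h^N(\varphi_S(s-N))$ with $N$ large; this does not depend on $N$. The extended $\varphi_S$ is continuous, satisfies $h\varphi_S(s)=\varphi_S(s+1)$ for all $s$, and is not constant on any interval.

**Lemma 6.** If $S=(p,\epsilon)$ is repelling, then $k$ maps the germ $S$ onto the germ of a side $k(S)$ at $k(p)$, this side is repelling, and there is $b_S\in\mathbb R$ with
$$k\varphi_S(s)=\varphi_{k(S)}(s+b_S)\qquad(s\in\mathbb R).$$

The point of the lemma is that $k$ becomes a translation, and this is the place where (B3) is used. Commuting with $h$ alone would not be enough: in the translation coordinate any increasing map $\theta$ with $\theta(s+1)=\theta(s)+1$, such as $s+\frac1{10}\sin2\pi s$, commutes with $s\mapsto s+1$. The power law at the fixed point excludes the oscillation.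

*Proof.* By (B3), $k$ is strictly monotone on the germ $S$, and integrating, $k(p+\epsilon v)=p'+\beta v^m(1+o(1))$ with $p'=k(p)\in H$. So the germ $S$ is mapped onto the germ of a side $S'=(p',\epsilon')$, where $\epsilon'$ is the sign of $\beta$. As $hk=kh$ and $h$ maps points of $S$ near $p$ into $S$, $h$ maps points of $S'$ near $p'$ into $S'$. Near $p'$ there are no other fixed points of $h$, so on $S'$ near $p'$ the map $h$ moves points either always away from $p'$ or always towards $p'$. The points $k(\varphi_S(s-j))$, $j\ge0$, form a backward $h$-orbit on $S'$ tending to $p'$. If $h$ moved points towards $p'$, a backward orbit would have increasing distance from $p'$. So $S'$ is repelling. Let $r',\alpha'$ be its constants in Lemma 5.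

Near $-\infty$ put $\theta=\varphi_{S'}^{-1}\circ k\circ\varphi_S$. It is of class $C^1$, $\theta(s)\to-\infty$ as $s\to-\infty$, and $\theta(s+1)=\theta(s)+1$, because $k\varphi_S(s+1)=hk\varphi_S(s)=h\varphi_{S'}(\theta(s))$. Let $v=|\varphi_S(s)-p|$ and $v_*=|k\varphi_S(s)-p'|\sim|\beta|v^m$. Computing $dv_*/ds$ through $v$ and through $\theta$ gives
$$m|\beta|v^{m-1}\,\alpha v^{r+1}\ \sim\ \frac{dv_*}{ds}\ \sim\ \alpha'\big(|\beta|v^m\big)^{r'+1}\theta'(s),$$
so $\theta'(s)\sim c_1v(s)^{r-mr'}$ with $c_1>0$. Now $\theta'$ is continuous and $1$-periodic with mean $1$ over each period, while $v(s)\to0$. If $r-mr'>0$ then $\theta'\to0$, and if $r-mr'<0$ then $\theta'\to\infty$; both are impossible. So $r=mr'$ and $\theta'$ has a limit at $-\infty$. A $1$-periodic function with a limit is constant, so $\theta'\equiv1$ and $\theta(s)=s+b_S$ near $-\infty$. Finally, for any $s$ and large $N$,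
$$k\varphi_S(s)=h^Nk\varphi_S(s-N)=h^N\varphi_{S'}(s-N+b_S)=\varphi_{S'}(s+b_S).\qquad\square$$

So $k$ acts on the finite nonempty set of repelling sides. Every orbit of such an action is eventually periodic: there are $i\ge0$ and $n\ge1$ such that $S:=k^i(x,+1)$ satisfies $k^n(S)=S$. From now on
$$\varphi=\varphi_S,\qquad B=k^n,$$
and Lemma 6 gives a real $b$ with
$$h\varphi(s)=\varphi(s+1),\qquad B\varphi(s)=\varphi(s+b)\qquad(s\in\mathbb R).\tag{4}$$
In the running example with $S=(\frac12,+1)$ we have $k\chi(\frac12+t)=\chi(\frac52+5t)=\chi(\frac12+5t)$, so $n=1$ and $b=\log5/\log3$. That pair has a common fixed point, of course; it only illustrates the objects.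

## 6. The overshoot produces a fold

**Step 1 (the range of $\varphi$, and non-injectivity).** This step turns the point $z^*$ into information on $\varphi$. Let $\varphi_x=\varphi_{(x,+1)}$ and $U=\varphi_x(\mathbb R)$, an interval with $h(U)=U\supset(x,x+\delta)$ for some small $\delta>0$. We claim $y\in U$. Otherwise $U\subset[0,y)$. Let $M=\sup U\le y$; then $(x,M)\subset U$. If $M<y$, then $h(M)>M$, and points of $U$ near $M$ are mapped above $M$, contrary to $h(U)=U$. If $M=y$, then $z^*\in U$ and $h(z^*)>y$, again impossible. So $U\supset(x,y]$.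

Let $\varphi_x(s_0)=y$. Then $\varphi_x(s_0+1)=h(y)=y$. Applying $k^i$ and Lemma 6, which gives $k^i\varphi_x(s)=\varphi(s+\mathrm{const})$, we see that $\varphi$ takes the value $k^i(y)$ at two points with difference $1$. So **$\varphi$ is not injective**. Moreover $k^i(U)=\varphi(\mathbb R)$, hence for all $m\ge0$, using $k^{m+i}(T)\supset T$,
$$k^m\varphi(\mathbb R)=k^{m+i}(U)\supset k^{m+i}((x,y])\supset T\setminus\{k^{m+i}(x)\}.\tag{5}$$

**Step 2 (good and bad points).** This step shows that the parametrizations fail to be local coordinates only at countably many places, and only by passing through non-regular points of $h$. Let $\psi=\varphi_{S'}$ for any repelling side $S'$. Call $s$ *good* if $\psi$ is analytic and strictly monotone near $s$, otherwise *bad*. For $\psi(s)=\chi(\frac12+3^s)$ in the running example, $s$ is bad exactly when $\frac12+3^s$ is an integer.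

The good points form an open set containing a half-line $(-\infty,s_{S'})$. Let $s^*$ be bad. Take $N$ with $s^*-N$ good, let $j\ge1$ be least with $s^*-N+j$ bad, and put $s'=s^*-N+j-1$. Then $s'$ is good and $s'+1$ is bad. The point $w=\psi(s')$ lies in $(0,1)$, since $\psi$ is strictly monotone near $s'$ with values in $[0,1]$. And $w\in Z$: if $w$ were regular, then $\psi=h\psi(\cdot-1)$ would be analytic and strictly monotone near $s'+1$. Therefore the bad points lie in
$$\bigcup_{l\ge1}\big(l+\{s\text{ good}:\psi(s)\in Z\}\big).$$
Here $Z$ is countable and $\psi$ is locally injective on the good set, so there are only countably many bad points. The good points with $\psi'(s)=0$ are isolated among the good points, so they are countable too. Thus: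
$$\text{outside a countable set of }s,\ \psi\text{ is analytic near }s\text{ with }\psi'(s)\ne0.\tag{6}$$

**Step 3 (a local symmetry of $\varphi$).** This step converts a fold of $h$ into a reflection that preserves $\varphi$: there are $c\in\mathbb R$, a bounded open interval $D\ni c$ and an analytic involution $\sigma:D\to D$ with
$$\sigma(c)=c,\qquad\sigma'(c)=-1,\qquad\varphi\circ\sigma=\varphi\ \text{ on }D.$$
A locally injective continuous function on $\mathbb R$ is injective, so by Step 1 $\varphi$ has bad points. Take $s'$ and $w=\varphi(s')\in Z$ as in Step 2, and put $c=s'+1$. Since $w$ is not regular, it is folded; let $\iota$ be its involution. As $\iota'(w)^2=1$ and $\iota$ reverses orientation, $\iota(w+\xi)=w-\xi\,\nu(\xi)$ with $\nu$ analytic and $\nu(0)=1$. As $s'$ is good, $\varphi(s'+v)=w+\zeta(v)^m$ with $m$ odd and $\zeta$ an analytic local diffeomorphism, $\zeta(0)=0$. Define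
$$\sigma_*(v)=\zeta^{-1}\Big(-\zeta(v)\,\nu\big(\zeta(v)^m\big)^{1/m}\Big).$$
It is analytic near $0$, $\sigma_*(0)=0$, $\sigma_*'(0)=-1$, and, $m$ being odd,
$$\varphi(s'+\sigma_*(v))=w-\zeta(v)^m\nu(\zeta(v)^m)=\iota(\varphi(s'+v)).$$
Applying this twice gives $\varphi(s'+\sigma_*\sigma_*(v))=\varphi(s'+v)$, and $\varphi$ is injective near $s'$, so $\sigma_*$ is an involution. Now apply $h$ and use $h\iota=h$: $\varphi(c+\sigma_*(v))=\varphi(c+v)$. Put $\sigma(c+v)=c+\sigma_*(v)$ and $D=(\sigma(d),d)$ with $d>c$ close to $c$; since $\sigma$ is decreasing and $\sigma\sigma(d)=d$, $\sigma(D)=D$.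

In the running example the critical point $w=\frac34$ of $h$ is $\varphi(c-1)$ with $3^c=\frac12$, and $\sigma(s)=\log_3(1-3^s)$, because $\chi(\frac12+u)=\chi(\frac12+(1-u))$.

## 7. The translation length $b$ is positive and irrational

The relations (4) will let us copy $\sigma$ to $c+i+jb$ for integers $i,j\ge0$. This is useful only if these points become dense far out, so we must exclude the other values of $b$.

**Step 4 ($b<0$ is impossible).** This step uses that $\varphi$ is injective near $-\infty$. If $b<0$, then for $s\in D$ and $l\ge1$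
$$\varphi(\sigma(s)+lb)=B^l\varphi(\sigma(s))=B^l\varphi(s)=\varphi(s+lb),$$
so $\varphi$ is not injective near $c+lb$. For $l$ large $c+lb$ lies near $-\infty$, contrary to Lemma 5.

**Step 5 ($b$ is not rational).** In this step Theorem A enters. Suppose $b=j/l$ with $j\ge0$, $l\ge1$. By (4), $B^l\varphi(s)=\varphi(s+j)=h^j\varphi(s)$. Let $W_m=k^m\varphi(\mathbb R)$, $m\ge0$. These are intervals with $h(W_m)=W_m$, $k(W_m)=W_{m+1}$ and $W_{m+n}=k^mB\varphi(\mathbb R)=W_m$. On $W_m$ we have $B^l=h^j$, because $B^lk^m\varphi=k^mh^j\varphi=h^jk^m\varphi$. By (5) each $W_m$ contains $T$ minus a point, so any two of them meet, and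
$$Q=\overline{\bigcup_mW_m}$$
is a compact interval with $T\subset Q$, $h(Q)\subset Q$, $k(Q)\subset Q$ and $k^{nl}=h^j$ on $Q$.

If $j\ge1$, Theorem A gives a common fixed point of $h,k$ in $Q$, a contradiction. If $j=0$, then $k^{nl}=\mathrm{id}$ on $Q$, so $k|_Q$ is a monotone homeomorphism of $Q$. If it is increasing, then, being of finite order, it is the identity on $Q$; but $k(x)\ge y>x$ and $x\in Q$. If it is decreasing, it has a unique fixed point $z\in Q$; then $k(h(z))=h(k(z))=h(z)\in Q$ gives $h(z)=z$, a contradiction.

So $b>0$ is irrational. From now on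
$$\Gamma=\mathbb Z+\mathbb Zb,\qquad\Gamma_+=\{i+jb:i,j\ge0\}$$
(the group of Section 4 is not needed any more). $\Gamma$ is dense in $\mathbb R$. We shall also use:
$$\text{for every }\varrho>0,\text{ every interval of length }\varrho\text{ far enough to the right contains two points of }\Gamma_+.\tag{7}$$
To see this for $\varrho\le1$, take a finite subset of $\Gamma\cap[0,1]$ that is $\varrho/8$-dense in $[0,1]$, translate it into $\Gamma_+$ by some $t_0\in\Gamma_+$, and add all of $\mathbb N$. The result lies in $\Gamma_+$ and is $\varrho/8$-dense in $[t_0,\infty)$, so each half of an interval of length $\varrho$ in $[t_0,\infty)$ contains one of its points in the interior.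

## 8. Rigidity: the fold is a reflection in an exponential coordinate

For $r\in\mathbb R$ let $\sigma_r(s)=\sigma(s-r)+r$, an involution of $D+r$. If $r=i+jb\in\Gamma_+$, then (4) gives $\varphi(s+r)=h^iB^j\varphi(s)$, and hence
$$\varphi\,\sigma_r(s)=h^iB^j\varphi(\sigma(s-r))=h^iB^j\varphi(s-r)=\varphi(s)\qquad(s\in D+r).\tag{8}$$
To use all $r\in\Gamma$ near $0$, we look far to the right. Given a finite $R\subset\Gamma$, choose $N\in\Gamma_+$ with $R+N\subset\Gamma_+$ and put $\varphi_N=\varphi(\cdot+N)$. By (8) for $r+N$,
$$\varphi_N\,\sigma_r=\varphi_N\ \text{ on }D+r\quad\text{for all }r\in R.\tag{9}$$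

**Step 6 (domains).** This step makes sure that products of four reflections are defined on a fixed interval. Let $[c-\delta_0,c+\delta_0]\subset D$, $L=\max(1,\max_{[c-\delta_0,c+\delta_0]}|\sigma'|)$, and let $\eta>0$ satisfy $8L^3\eta\le\delta_0$. If $|r_1|,\dots,|r_4|\le\eta$, then $\sigma_{r_4}\sigma_{r_3}\sigma_{r_2}\sigma_{r_1}$ is defined on $(c-\eta,c+\eta)$. Indeed $|\sigma_r(s)-c|\le L(|s-c|+\eta)+\eta$ as long as $|s-r-c|\le\delta_0$. So the first three images are within $3L\eta$, $5L^2\eta$, $7L^3\eta$ of $c$, and the arguments at which $\sigma$ is evaluated are within $8L^3\eta\le\delta_0$ of $c$. Such compositions of even length are increasing analytic diffeomorphisms onto their images and depend analytically on the $r_i$.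

**Lemma 7.** Let $\gamma$ be an increasing analytic diffeomorphism from an open interval $O_1$ onto an interval, with $\varphi_N\gamma=\varphi_N$ on $O_1$. If $\gamma$ has a fixed point in $O_1$, then $\gamma=\mathrm{id}$.

*Proof.* Let $z$ be a fixed point. If $\gamma\ne\mathrm{id}$, then $z$ is an isolated fixed point, and $\gamma$ or $\gamma^{-1}$ maps some $[z,z+\delta]$ into itself with all orbits tending to $z$. Since $\varphi_N$ is constant along these orbits and continuous, $\varphi_N$ is constant on $[z,z+\delta]$. But $\varphi$ is not constant on any interval. $\square$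

**Step 7 (comparing products of reflections).** The purpose of this step is to extract a differential equation for $\sigma$ from Lemma 7. Products of two nearby reflections are close to the identity:
$$\sigma_r\sigma_0(s)=\sigma(\sigma(s)-r)+r=s+rV(s)+O(r^2),\qquad V(s)=1-\sigma'(\sigma(s)).$$
Here $V(c)=2$, and $V>1$ on $D$, because $\sigma$ is a decreasing diffeomorphism. Conjugating by the translation by $a$,
$$\sigma_{r+a}\sigma_a(s)=s+rV(s-a)+O(r^2),$$
uniformly for $|s-c|\le\eta$, $|a|\le\eta/2$ (for small $r$, the left side is analytic in $(s,a,r)$ near this compact set).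

*Claim: for $|a|<\eta/2$ the ratio $V(s-a)/V(s)$ does not depend on $s\in(c-\eta,c+\eta)$.* By continuity and density we may assume $a\in\Gamma$. Suppose $\mathsf q(s)=V(s-a)/V(s)$ has $\mathsf q'(s_0)\ne0$ for some $s_0$, and let $\rho=\mathsf q(s_0)$. Take $r_2\in\Gamma$ nonzero and tending to $0$, and $r_1\in\Gamma$ with $|r_1-\rho r_2|<r_2^2$. Then
$$\sigma_{r_2+a}\sigma_a(s)-\sigma_{r_1}\sigma_0(s)=r_2V(s)\big(\mathsf q(s)-\rho\big)+O(r_2^2).$$
For $r_2$ small this difference changes sign near $s_0$, so it vanishes somewhere near $s_0$ but not identically. Put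
$$\gamma=\sigma_0\,\sigma_{r_1}\,\sigma_{r_2+a}\,\sigma_a\quad\text{on }(c-\eta,c+\eta).$$
Since $\sigma_0\sigma_{r_1}$ inverts $\sigma_{r_1}\sigma_0$, $\gamma$ fixes every point where the difference vanishes, and $\gamma$ is not the identity because the difference is not identically $0$. With $R=\{0,r_1,r_2+a,a\}\subset\Gamma$ and a corresponding $N$, (9) gives $\varphi_N\gamma=\varphi_N$. This contradicts Lemma 7, and the claim is proved.

**Step 8 (solving for $\sigma$).** This step reads off $\sigma$ from the claim. We have $V(s-a)=K(a)V(s)$ for $|a|<\eta/2$, $|s-c|<\eta$, where $K(a)=V(c-a)/V(c)$. Differentiating at $a=0$ gives $V'=-\kappa V$ with the constant $\kappa=K'(0)$, so $V(s)=2e^{-\kappa(s-c)}$ near $c$. From $\sigma'(s)\sigma'(\sigma(s))=1$ we get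
$$\sigma'(s)V(s)=\sigma'(s)-1=-V(\sigma(s)),$$
that is, $\sigma'(s)e^{\kappa\sigma(s)}=-e^{\kappa s}$ near $c$. Let
$$u(s)=e^{\kappa s}\ \text{ if }\kappa\ne0,\qquad u(s)=s\ \text{ if }\kappa=0.$$
The last equation says that $u(\sigma(s))+u(s)$ has derivative $0$ near $c$; being analytic on the interval $D$, it is constant there, so $u(\sigma(s))=2u(c)-u(s)$ on $D$. Translating by $r$ multiplies $u$ by $e^{\kappa r}$, or adds $r$ to it if $\kappa=0$. In both cases
$$u(\sigma_r(s))=2u(c+r)-u(s)\qquad(s\in D+r).\tag{10}$$
So in the coordinate $u$ all $\sigma_r$ are honest reflections. Define $\Phi$ on $u(\mathbb R)$ by $\Phi(u(s))=\varphi(s)$. In the running example $\sigma'(\sigma(s))=-(1-3^s)/3^s$, so $V(s)=3^{-s}$, $\kappa=\log3$, $u=3^s$ and $\Phi(u)=\chi(\frac12+u)$.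

## 9. $\Phi$ is eventually periodic

Products of two reflections are translations, so $\Phi$ acquires many local periods. We now glue them.

**Definition (period on $Q$).** Let $Q\subset u(\mathbb R)$ be an open interval. A number $\omega>0$ is a *period on $Q$* if $\Phi(u+\omega)=\Phi(u)$ whenever $u,u+\omega\in Q$.

For instance, if $\Phi(u)=\chi(\frac12+u)$ then $2$ is a period on every $Q\subset(0,\infty)$, and every $\omega\ge|Q|$ is a period on $Q$ for lack of pairs to test. This is why only periods much shorter than $Q$ will count.

**Step 9 (local periods).** This step produces short periods on intervals far out. Fix $\delta_1\in(0,\eta)$ and let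
$$O_t=u\big((c+t-\delta_1,c+t+\delta_1)\big),$$
so $O_t=e^{\kappa t}O_0$ if $\kappa\ne0$ and $O_t=O_0+t$ if $\kappa=0$. Let $r,r'\in\Gamma_+\cap(t-\delta_1,t+\delta_1)$. The product $\sigma_r\sigma_{r'}$ is the conjugate by the translation by $t$ of $\sigma_{r-t}\sigma_{r'-t}$, so by Step 6 it is defined on $(c+t-\delta_1,c+t+\delta_1)$. By (10) it is $u\mapsto u+\omega$ with $\omega=2(u(c+r)-u(c+r'))$, and by (8)
$$\Phi(u+\omega)=\Phi(u)\qquad(u\in O_t).$$
If $r\neq r'$ are ordered so that $\omega>0$, then $\omega/|O_t|\le C_0|r-r'|$, with $C_0$ depending only on $\kappa,\delta_1,c$, by the scaling of $O_t$.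

Let $P_t$ be the set of periods on $O_t$ lying in $(0,|O_t|/10)$, and $m_t=\inf P_t$. By (7) we can find $r\neq r'$ as close together and to $t$ as we like if $t$ is large. Hence $P_t\ne\emptyset$ for large $t$, and
$$m_t/|O_t|\to0\qquad(t\to\infty).\tag{11}$$
Moreover $m_t>0$, since arbitrarily small periods would make the continuous function $\Phi$ constant on $O_t$. And $m_t\in P_t$: if $u,u+m_t\in O_t$ and $p_j\in P_t$, $p_j\to m_t$, then $u+p_j\in O_t$ for large $j$ because $O_t$ is open, so $\Phi(u)=\Phi(u+p_j)\to\Phi(u+m_t)$.

**Step 10 (the minimal period does not depend on $t$).** This step glues: $m_t=m_{t'}$ if $|t-t'|\le\delta_1/2$ and $t,t'$ are large. Let $Q=O_t\cap O_{t'}$. In the coordinate $s$ the overlap has length at least $\frac32\delta_1$, so by scaling $|Q|\ge\rho_0\max(|O_t|,|O_{t'}|)$ with $\rho_0>0$ independent of $t,t'$. By (11), $|Q|\ge10\max(m_t,m_{t'})$ for $t,t'$ large. Suppose $p=m_t<q=m_{t'}$; the other case is symmetric. We show that $p$ is a period on $O_{t'}$. Let $u,u+p\in O_{t'}$ and $Q=(\alpha_1,\beta_1)$. The interval $(\alpha_1,\beta_1-p)$ is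 longer than $q$, since $|Q|>p+q$; so there is an integer $j$ with $u+jq\in(\alpha_1,\beta_1-p)$, and then $u+jq$ and $u+jq+p$ lie in $Q$. All points $u+iq$ and $u+p+iq$ with $i$ between $0$ and $j$ lie in $O_{t'}$, where $q$ is a period. On $Q\subset O_t$, $p$ is a period. Hence
$$\Phi(u)=\Phi(u+jq)=\Phi(u+jq+p)=\Phi(u+p).$$
So $p\in P_{t'}$ and $p<m_{t'}$, a contradiction.

Consequently $m_t=\omega>0$ is constant for $t\ge t_1$.

**Step 11 (exponential coordinate and global period).** This step draws the conclusions. If $\kappa\le0$, then $|O_t|$ is bounded as $t\to\infty$ and (11) gives $m_t\to0$, a contradiction. So $\kappa>0$, $u$ increases from $0$ to $\infty$, $|O_t|\to\infty$, and a large $u$ together with $u+\omega$ lies in $O_t$ for the $t$ with $u=u(c+t)$. Therefore, for some $u_1>0$,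
$$\Phi(u+\omega)=\Phi(u)\qquad(u\ge u_1).$$
No half-line $[u',\infty)$ admits a period in $(0,\omega)$, since it would lie in $P_t$ for large $t$. Let $\tilde\Phi:\mathbb R\to[0,1]$ be the continuous $\omega$-periodic function that equals $\Phi$ on $[u_1,\infty)$. It is not constant, so its periods form a closed subgroup $\neq\mathbb R$ of $\mathbb R$, hence a cyclic group, and this group is exactly $\omega\mathbb Z$.

Put $\Lambda=e^\kappa>1$. Since $u(s+1)=\Lambda u(s)$, (4) gives $h\Phi(u)=\Phi(\Lambda u)$. For $u\ge u_1$,
$$\Phi(\Lambda u+\Lambda\omega)=h\Phi(u+\omega)=h\Phi(u)=\Phi(\Lambda u),$$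
so $\Lambda\omega$ is a period of $\tilde\Phi$, and $\Lambda$ is an integer, $\Lambda\ge2$. Now both sides of the following identity are $\omega$-periodic and agree for $u\ge u_1$:
$$h\tilde\Phi(u)=\tilde\Phi(\Lambda u)\qquad(u\in\mathbb R).\tag{12}$$

**Step 12 (symmetry centres).** This step transfers the reflections to $\tilde\Phi$. For $r\in\Gamma_+$ put $u_r=e^{\kappa(c+r)}$. By (8) and (10), $\Phi(2u_r-u)=\Phi(u)$ on $u(D+r)$, which is symmetric about $u_r$ because $\sigma_r(D+r)=D+r$, and whose length is proportional to $e^{\kappa r}$. For $r$ large it contains $[u_r-\omega,u_r+\omega]$, and this interval is contained in $[u_1,\infty)$. By periodicity $\tilde\Phi(2u_r-u)=\tilde\Phi(u)$ for all $u\in\mathbb R$. Fix such an $r$ and put $r_0=u_r$. Both $r_0$ and $\Lambda r_0=u_{r+1}$ are centres of symmetry of $\tilde\Phi$. The product of the two reflections is a translation by $2(\Lambda-1)r_0$ preserving $\tilde\Phi$, so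
$$2(\Lambda-1)r_0\in\omega\mathbb Z.\tag{13}$$

## 10. $k$ is affine in the coordinate $u$, and parity concludes

So far $h$ acts on $\tilde\Phi$ as in the trigonometric family. About $k$ we only know how its iterate $B=k^n$ acts; $k$ itself might lead to a different side. We must compare $k\Phi$ with $\Phi$.

**Step 13 (overlap of ranges).** This step shows that $\Phi$ and $k\Phi$ have far-out values in common. Let $J=\Phi([u_1,\infty))$. Then $J\cap k(J)$ contains an interval. By (5) with $m=0$ and $m=1$, $\varphi(\mathbb R)\cap k\varphi(\mathbb R)$ contains $T$ minus at most two points, hence a compact interval $O'$. The compact intervals $\varphi([-j,j])$ increase to $\varphi(\mathbb R)$, so for large $j$ they contain both endpoints of $O'$ and thus $O'$; likewise for $k\varphi$. Fix such a $j$ for both. For $m$ large,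
$$h^m(O')\subset\varphi([m-j,m+j])\subset J,\qquad h^m(O')\subset k\varphi([m-j,m+j])\subset k(J),$$
and $h^m(O')$ is an interval by (B2).

**Step 14 (blowing up at a common value).** This step uses the expansion $u\mapsto\Lambda u$ to make a local change of variables affine. By Lemma 6, $k\varphi$ is a translate of $\varphi_{k(S)}$. So (6) applies to $\varphi$ and to $k\varphi$: outside countably many $s$ they are analytic with nonzero derivative. Choose $z\in J\cap k(J)$ outside the countable set of images of these exceptional $s$. Then $z=k\Phi(u^*)=\Phi(u')$ with $u^*,u'\ge u_1$, where $k\Phi$ is analytic with nonzero derivative at $u^*$, and $\Phi$ at $u'$. Inverting $\Phi$ near $u'$ we get $k\Phi=\Phi\circ\mu$ near $u^*$, with $\mu$ analytic, $\mu(u^*)=u'$, $C:=\mu'(u^*)\ne0$. Apply $h^m$, which commutes with $k$, and use $h^m\Phi(u)=\Phi(\Lambda^mu)$ at the point $u^*+\Lambda^{-m}\xi$. For fixed $\xi\in\mathbb R$ and large $m$ all arguments are beyond $u_1$, and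
$$k\tilde\Phi(\Lambda^mu^*+\xi)=\tilde\Phi\big(\Lambda^m\mu(u^*+\Lambda^{-m}\xi)\big)=\tilde\Phi\big(\Lambda^mu'+C\xi+O(\xi^2\Lambda^{-m})\big).$$
Pass to a subsequence along which $\Lambda^mu^*\to a_1$ and $\Lambda^mu'\to a_2$ modulo $\omega$. As $\tilde\Phi$ is $\omega$-periodic and uniformly continuous, $k\tilde\Phi(a_1+\xi)=\tilde\Phi(a_2+C\xi)$ for all $\xi\in\mathbb R$. With $d=a_2-Ca_1$,
$$k\tilde\Phi(u)=\tilde\Phi(Cu+d)\qquad(u\in\mathbb R).\tag{14}$$
The left side has period $\omega$, so $C\omega$ is a period of $\tilde\Phi$, and $C$ is a nonzero integer.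

**Step 15 (reduction to Lemma 1).** This last step normalizes. Rescale $u$ so that $\omega=2$; (12)–(14) keep their form, with $r_0$ and $d$ rescaled. Put $\chi(v)=\tilde\Phi(r_0+v)$. By Step 12, $\chi$ is even, and its period group is exactly $2\mathbb Z$. From (12) and (14),
$$h\chi(v)=\chi(\Lambda v+n_h),\quad n_h=(\Lambda-1)r_0;\qquad k\chi(v)=\chi(Cv+n_k),\quad n_k=(C-1)r_0+d.$$
By (13), $2n_h\in2\mathbb Z$, so $n_h\in\mathbb Z$. Since $k\chi$ is even, $\chi(Cv+n_k)=\chi(-Cv+n_k)$ for all $v$. With $\xi=Cv+n_k$, which takes every real value, this reads $\chi(\xi)=\chi(2n_k-\xi)=\chi(\xi-2n_k)$, so $2n_k\in2\mathbb Z$ and $n_k\in\mathbb Z$. All hypotheses of Lemma 1 hold, and it gives a common fixed point of $h$ and $k$. This contradicts our assumption and proves Theorem B, and with it Theorem 1. $\blacksquare$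

## 11. Location of common fixed points, and one analytic map

**Corollary (location).** Under the hypotheses of Theorem 1, every compact interval $K\subset[0,1]$ with $f(K)\cup g(K)\subset K$ contains a common fixed point.

*Proof.* The restrictions $f|_K,g|_K$ are continuous self-maps of $K$, commute, and are analytic on the interior of $K$. Apply Theorem 1 after an affine change of variable. $\square$

**Theorem C.** Let $f:[0,1]\to[0,1]$ be continuous, analytic on $(0,1)$, with $f(0)\neq0$, $f(1)\ne1$. Let $g:[0,1]\to[0,1]$ be continuous with $fg=gf$, and $C^1$ with nonvanishing derivative near each point of $\mathrm{Fix}(f)$. Then $f,g$ have a common fixed point.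

*Proof.* If $f\equiv q$ is constant, then $g(q)=g(f(q))=f(g(q))=q$, so $q$ is a common fixed point. Otherwise (B1) and (B2) hold for $h=f$ by the argument of Case 1 in Section 3, which used only that $f$ is analytic on $(0,1)$, not constant, and has no fixed point in $\{0,1\}$. For $p\in\mathrm{Fix}(f)$ the derivative of $v\mapsto g(p+\epsilon v)$ tends to $\epsilon g'(p)\ne0$ as $v\to0^+$, so (B3) holds for $k=g$ with $m=1$ and $\beta=\epsilon g'(p)$. Apply Theorem B. $\blacksquare$

When only one of the two maps is analytic, nothing beyond Theorem C is decided here.
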